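# Comparing oracles by what they learn from texts and from noisy texts

## 1. Oracles above the halting problem

A learner sees the elements of an unknown language one at a time and must settle on a correct description. In one model the data are exactly the elements of the language. In the other, finitely many items may be wrong, but each correct item comes back infinitely often. Give the learner an oracle. For oracles $A$ and $B$ we can ask whether $B$ is at least as helpful as $A$, once for each model. The question is whether the two comparisons always have the same answer. We begin with the case where $B$ computes the halting problem, which can be settled completely with little work, and then see what this argument loses in general.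

**Conventions.** $W_0,W_1,\dots$ is an acceptable numbering of the r.e. subsets of $\omega$. A *language* is a nonempty r.e. set. $W^B_e$ is the $e$-th $B$-r.e. set, and $W^B_{e,n}$ is the finite part enumerated in $n$ steps; it is uniformly $B$-recursive, increasing in $n$, with union $W^B_e$. We write $A'=\{x:\varphi^A_x(x)\downarrow\}$, and for an $A$-r.e. set $S$ we write $S[n]$ for the finite part enumerated in $n$ steps with oracle $A$. $K$ is the halting problem. Angle brackets denote recursive coding bijections, and finite sequences and finite sets are identified with their codes. $X^*$ is the set of finite sequences over $X$, including the empty one. $\sigma\tau$ is concatenation, $a^k$ is $a$ repeated $k$ times, and $a^\infty$ is $a$ repeated forever. $T[n]=T(0)\dots T(n-1)$ is the sequence of the first $n$ elements of $T$. A *canonical index* of a finite set $D$ is an index $e$ with $W_e=D$ computed recursively from $D$.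

We use these textbook facts.

- Every $A$-r.e. set $S$ equals $f^{-1}(A')$ for some recursive $f$.
- Every $\Sigma^B_1$ or $\Pi^B_1$ condition is decidable from $B'$. Hence a set of the form $\{x:(\exists\sigma)\,R(x,\sigma)\}$ with $R\in\Pi_1^B$ is r.e. in $B'$.
- Limit lemma: $g$ is $B'$-recursive if and only if there is a $B$-recursive $g(i,n)$ with $\lim_n g(i,n)=g(i)$ for all $i$.

**Definition (learners and data).** An *$A$-recursive learner* is a total $A$-recursive function $M$ from finite sequences of natural numbers to natural numbers, which are read as indices of r.e. sets. A *text* for $L$ is an infinite sequence with range exactly $L$. A *noisy text* for $L$ is an infinite sequence of natural numbers in which every $x\in L$ occurs infinitely often and only finitely many positions carry elements not in $L$. $M$ *learns $L$ in the limit from text* if for every text $T$ for $L$ the sequence $M(T[n])$ converges to some $e$ with $W_e=L$. $M$ *learns $L$ from noisy text* if the same holds for every noisy text for $L$. A class $\mathcal L$ of languages is in $\mathrm{LimTxt}[A]$ if one $A$-recursive learner learns every $L\in\mathcal L$ in the limit from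 text, and in $\mathrm{NoisyTxt}[A]$ if one $A$-recursive learner learns every $L\in\mathcal L$ from noisy text.

For example, $0,1,1,1,\dots$ is a text for $\{0,1\}$ but not a noisy text for it, since $0$ occurs only once. The sequence $7,0,1,0,1,\dots$ is a noisy text for $\{0,1\}$ but not a text for it.

The statement we want to decide is Conjecture 3.6 of https://core.ac.uk/download/197598809.pdf: for all $A,B\subseteq\omega$,
$$\mathrm{NoisyTxt}[A]\subseteq\mathrm{NoisyTxt}[B]\iff\mathrm{LimTxt}[A]\subseteq\mathrm{LimTxt}[B].\tag{1}$$
If $A\le_T B$, both inclusions hold trivially, because an $A$-recursive learner is $B$-recursive.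

The basic tool says that a successful learner can be trapped by a finite sequence.

**Lemma 1 (Locking Lemma).** Suppose $M$ (any total function) learns $L$ from text, or learns $L$ from noisy text. Then there is $\sigma\in L^*$ with $W_{M(\sigma)}=L$ and $M(\sigma\tau)=M(\sigma)$ for all $\tau\in L^*$.

**Proof.** Suppose not. Then for every $\sigma\in L^*$ with $W_{M(\sigma)}=L$ there is $\tau\in L^*$ with $M(\sigma\tau)\ne M(\sigma)$. Let $a_0,a_1,\dots$ list $L$ with every element occurring infinitely often. Let $\sigma_0$ be empty. Given $\sigma_k\in L^*$, put $\sigma_k'=\sigma_ka_k$. If $W_{M(\sigma_k')}\ne L$, let $\sigma_{k+1}=\sigma_k'$. Otherwise choose $\tau\in L^*$ with $M(\sigma_k'\tau)\ne M(\sigma_k')$ and let $\sigma_{k+1}=\sigma_k'\tau$. The limit $T$ of the $\sigma_k$ is infinite, consists of elements of $L$, and contains each element of $L$ infinitely often. So it is both a text and a noisy text for $L$, and $M$ converges on $T$ to some $e$ with $W_e=L$. For large $k$ we then have $M(\sigma_k')=e$, so the second case occurs and $M(\sigma_{k+1})\ne e$. This contradicts convergence to $e$. $\square$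

As a first use, take $L_1=\{0\}$ and $L_2=\{0,1\}$. The class $\{L_1,L_2\}$ is in $\mathrm{LimTxt}[\emptyset]$: conjecture $L_1$ until a $1$ appears, then $L_2$. It is in no $\mathrm{NoisyTxt}[A]$. Indeed, if $M$ learned it from noisy text, take $\sigma\in L_2^*$ from Lemma 1 for $L_2$. Then $\sigma 0^\infty$ is a noisy text for $L_1$, yet $M$ keeps its index of $L_2$ on it. So the two models differ, and (1) is not true merely because the models coincide.

The learners we build keep a clock for each candidate hypothesis and prefer candidates whose clock is small. The next lemma isolates why this converges.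

**Lemma 2 (clocks).** Let $r(j,n)\in\omega$ be nondecreasing in $n$ for each $j$, and suppose $r(j,\cdot)$ is bounded for some $j$. Let $j_n$ be the $j$ that minimizes $j+r(j,n)$, the least one in case of ties. Then $j_n$ is eventually constant, with a value $j^*$ for which $r(j^*,\cdot)$ is bounded.

**Proof.** Let $r(j)=\lim_n r(j,n)\in\omega\cup\{\infty\}$ and $v=\min_j(j+r(j))$, which is finite by hypothesis. Let $j^*$ be the least $j$ with $j+r(j)=v$. Candidates $j>v$ always have $j+r(j,n)>v$. Each of the finitely many $j\le v$ with $j+r(j)>v$ has $j+r(j,n)>v$ for almost all $n$, by monotonicity. The remaining finitely many candidates have $j+r(j,n)=v$ for almost all $n$. So $j_n=j^*$ for almost all $n$, and $r(j^*)\leq v<\infty$. $\square$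

**Proposition 3.** Suppose $K\le_T B$. Then each of the two inclusions in (1) is equivalent to $A'\le_T B'$. In particular (1) holds for such $B$.

The proof consists of Lemmas 4 and 5.

**Lemma 4.** For all $A,B$: either inclusion in (1) implies $A'\le_T B'$.

**Proof.** Let $S$ be $A$-r.e. We show that $\overline S$ is r.e. in $B'$. Let $R_x=\{\langle x,y\rangle:y\in\omega\}$ be the $x$-th column, and consider
$$\{R_x:x\notin S\}\cup\{\{\langle x,y\rangle\}:x\in S,\ y\in\omega\},\qquad \{R_x:x\notin S\}\cup\{F\ne\emptyset\text{ finite}:(\exists x\in S)\ F\subseteq R_x\}.$$

The first class is in $\mathrm{NoisyTxt}[A]$. On $T[n]$ with last item $\langle x,y\rangle$, output a canonical index of $\{\langle x,y\rangle\}$ if $x\in S[n]$, and a fixed index of $R_x$, computed from $x$, otherwise. On a noisy text for $R_x$ with $x\notin S$, almost all items are in $R_x$ and the output is the index of $R_x$. On a noisy text for $\{\langle x,y\rangle\}$ with $x\in S$, almost all items are $\langle x,y\rangle$, and eventually $x\in S[n]$.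

The second class is in $\mathrm{LimTxt}[A]$. With first item in $R_x$, output a canonical index of $\mathrm{range}(T[n])$ if $x\in S[n]$, and the index of $R_x$ otherwise. For $R_x$ with $x\notin S$ the output never changes after the first item. For a finite $F$, eventually $x\in S[n]$ and $\mathrm{range}(T[n])=F$.

By the assumed inclusion, some $B$-recursive $N$ learns the first class from noisy text, or the second from text. In either case we claim
$$x\notin S\iff(\exists\sigma\in R_x^*)(\forall\tau\in R_x^*)\ N(\sigma\tau)=N(\sigma).$$
The direction "$\Rightarrow$" is Lemma 1 for $R_x$. For "$\Leftarrow$", suppose $x\in S$ and such a $\sigma$ exists. Choose $y\ne y'$ with $\langle x,y\rangle,\langle x,y'\rangle\notin\mathrm{range}(\sigma)$. On $\sigma\langle x,y\rangle^\infty$ the learner stays at $N(\sigma)$ after $\sigma$. This sequence is a noisy text for $\{\langle x,y\rangle\}$ and a text for $\mathrm{range}(\sigma)\cup\{\langle x,y\rangle\}$, so $W_{N(\sigma)}$ is that singleton, respectively that union. The same holds with $y'$, and the two sets differ. This is a contradiction. The right side has the form $(\exists\sigma)$ followed by a $\Pi_1^B$ condition,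 so $\overline S$ is r.e. in $B'$.

Now take $S=A\oplus\overline A$. Its complement is $\overline A\oplus A$, so both $A$ and $\overline A$ are r.e. in $B'$, and $A\le_T B'$. Hence $A'$ is r.e. in $B'$. Taking $S=A'$ shows that $\overline{A'}$ is r.e. in $B'$. So $A'\le_T B'$. $\square$

**Lemma 5.** If $K\le_T B$ and $A'\le_T B'$, then both inclusions in (1) hold.

**Proof.** Let $M$ be an $A$-recursive learner for a class $\mathcal C$, from noisy text or from text. Let
$$J=\{\langle\sigma,e\rangle: M(\sigma\tau)=e\text{ for all }\tau\in W_e^*\}.$$
The complement of $J$ is $A$-r.e., so $J\le_T A'\le_T B'$. By the limit lemma there is a $B$-recursive $c(j,n)\in\{0,1\}$ with $\lim_n c(j,n)=1$ for $j\in J$ and $\lim_n c(j,n)=0$ for $j\notin J$.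

**The learner.** Given $T$, put $r(j,0)=0$ for each $j=\langle\sigma,e\rangle$. At stage $n\ge1$ put $r(j,n)=n$ (a *reset*) in the cases below, and $r(j,n)=r(j,n-1)$ otherwise.

- Noisy text: $c(j,n)=0$, or $T(m)\notin W_e$ for some $m$ with $r(j,n-1)\le m<n$.
- Text: $c(j,n)=0$, or $\sigma\notin(\mathrm{range}(T[n]))^*$, or $T(m)\notin W_e$ for some $m<n$.

Output the component $e$ of the $j$ that minimizes $j+r(j,n)$, the least one in case of ties. Only $j\le r(0,n)$ need be inspected. Since $K\le_T B$, the tests are decidable from $B$, so the learner is total and $B$-recursive. Clocks are nondecreasing.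

**Some clock is bounded.** Let $T$ be a (noisy) text for $L\in\mathcal C$. By Lemma 1 there are $\sigma\in L^*$ and $e$ with $W_e=L$ and $M(\sigma\tau)=e$ for all $\tau\in L^*$. So $j=\langle\sigma,e\rangle\in J$. For noisy text, choose $n_0\geq 1$ with $c(j,n)=1$ for $n\ge n_0$ and $T(m)\in L$ for $m\ge n_0$. If the clock never reaches $n_0$, it is bounded. If $r(j,n_1)\ge n_0$, then $n_1\ge r(j,n_1)\geq n_0$, and after $n_1$ only items from $L=W_e$ are tested, so there is no further reset. For text, no reset occurs once $c(j,n)=1$ for good and $\sigma\in(\mathrm{range}(T[n]))^*$.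

**Bounded clocks are correct.** Let $r$ be the final value of $r(j,\cdot)$, with $j=\langle\sigma,e\rangle$. No reset occurs at any $n>r$. Hence $c(j,n)=1$ for $n>r$, and $j\in J$. For noisy text, $T(m)\in W_e$ for all $m\ge r$, and since every element of $L$ occurs infinitely often, $L\subseteq W_e$. For text, $L\subseteq W_e$ and $\sigma\in L^*$ directly. As $j\in J$, we get $M(\sigma\tau)=e$ for all $\tau\in L^*$. Let $T'$ have range $L$ with each element occurring infinitely often. Then $\sigma T'$ is a noisy text for $L$, and in the text case a text for $L$. On it $M$ converges to $e$. So $W_e=L$.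

Lemma 2 now shows that the learner converges to a correct index. $\square$

## 2. What breaks when $B$ does not compute $K$

Lemma 4 needed nothing about $B$. In Lemma 5 the hypothesis $K\le_T B$ was used in one place: to test whether $T(m)\notin W_e$. Three repairs suggest themselves.

*Drop the test.* Then wrong candidates survive. Take $\mathcal C=\{\{0\},\{0,1\}\}$ with the text learner $M$ that outputs an index $e_0$ of $\{0\}$ on sequences over $\{0\}$ and an index of $\{0,1\}$ otherwise. If $\sigma$ is the one-item sequence $0$, then $\langle\sigma,e_0\rangle\in J$, and on the text $0,1,1,\dots$ for $\{0,1\}$ nothing else ever refutes this wrong candidate.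

*Reset until every item seen has been enumerated into $W_e$.* Then a correct candidate may be reset infinitely often, since new elements of an infinite $L$ appear in $T$ before the enumeration of $W_e$ reaches them.

*Avoid $W_e$ and test finite sets of data.* Candidate $(\sigma,e)$ fails on a finite set $D$ of data if $M(\sigma\tau)\ne e$ for some $\tau\in D^*$. This is an $A$-r.e. condition on $(\sigma,e,D)$, so if $A'\le_T B'$ it has a $B$-recursive approximation that is correct in the limit *for each $D$ separately*. But a correct candidate meets infinitely many sets $D\subseteq L$, and nothing bounds the stages at which the approximations for these $D$ become correct. One false alarm per $D$ already gives infinitely many resets, and the boundedness argument is lost.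

No repair can work from $A'\le_T B'$ alone.

**Lemma 6.** For all $A,B$: if either inclusion in (1) holds, then every r.e. set $C\le_T A$ satisfies $C\le_T B$.

**Proof.** Let $L=\{2x:x\in C\}\cup\{2y+1:y\in\omega\}$. The class $\{L\}\cup\{\{2x\}:x\notin C\}$ is in $\mathrm{NoisyTxt}[A]$: if the last item is $2x$ with $x\notin C$, output a canonical index of $\{2x\}$; otherwise output a fixed index of $L$. The class consisting of $L$ and all finite sets that contain some $2x$ with $x\notin C$ is in $\mathrm{LimTxt}[A]$: if the data contain such a $2x$, output a canonical index of their range; otherwise output the index of $L$. By the assumed inclusion, some $B$-recursive $N$ learns one of these classes in its model. Take $\sigma\in L^*$ from Lemma 1 for $N$ and $L$. Then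
$$x\notin C\iff(\exists k)\ N(\sigma(2x)^k)\ne N(\sigma).$$
If $x\in C$, then $(2x)^k\in L^*$ and nothing changes. If $x\notin C$, then $\sigma(2x)^\infty$ is a noisy text for $\{2x\}$ and a text for the finite set $\mathrm{range}(\sigma)\cup\{2x\}$. So $N$ must leave $N(\sigma)$, which is an index of the infinite set $L$. Thus $\overline C$ is $B$-r.e., and $C\le_T B$. $\square$

A classical theorem gives an r.e. set $B$ with $B'\equiv_T K'$ and $K\not\le_T B$. For $A=K$ we then have $A'\le_T B'$, but both inclusions fail by Lemma 6 with $C=K$. So in general the inclusions must be matched with a condition stronger than $A'\le_T B'$.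

The proof of Lemma 6 suggests it. A finite piece of information $\sigma$ produced a $B$-r.e. set, the set of $x$ on which $N$ changes its mind, that contains $\overline C$ and avoids $C$. In Lemma 5 the refutations came from a $B$-r.e. set as well, namely the complement of $W_e$. In both places an r.e. set $V$ disjoint from an $A$-r.e. set is kept apart from it by a $B$-r.e. set. Such a set would cure the third repair: after one limit guess for its index, each enumeration into it is an alarm that can be trusted for all $D\subseteq L$ simultaneously.

## 3. Covering $A'$ by $B$-r.e. sets that avoid r.e. sets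

**Definition (condition $P(A,B)$).** There is a $B'$-recursive function $g$ such that

1. $A'\subseteq W^B_{g(i)}$ for all $i$;
2. for every r.e. set $V$ with $V\cap A'=\emptyset$ there is an $i$ with $V\cap W^B_{g(i)}=\emptyset$.

**Example.** If $A\le_T B$, then $A'$ is $B$-r.e., and the constant function $g$ giving a $B$-r.e. index of $A'$ works.

**Example.** If $K\le_T B$ and $A'\le_T B'$, then $P(A,B)$ holds. The set $\{e:W_e\cap A'=\emptyset\}$ is $\Pi_1^A$ and nonempty, hence recursive in $A'\leq_T B'$. Let $(e_i)$ be a $B'$-recursive enumeration of it, and let $g(i)$ be a $B$-r.e. index of $\overline{W_{e_i}}$, which is obtained uniformly because $K\le_T B$. Then $A'\subseteq\overline{W_{e_i}}$, and each $V=W_{e_i}$ is disjoint from $\overline{W_{e_i}}$.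

The condition speaks only of $A'$, but it carries over to all $A$-r.e. sets.

**Lemma 7.** If $P(A,B)$ holds, then for every $A$-r.e. set $S$ there is a $B'$-recursive $g_S$ such that $S\subseteq W^B_{g_S(i)}$ for all $i$, and for every r.e. $V$ disjoint from $S$ there is an $i$ with $V\cap W^B_{g_S(i)}=\emptyset$.

**Proof.** Let $S=f^{-1}(A')$ with $f$ recursive. By the s-m-n theorem choose $g_S(i)$, recursively in $g(i)$, with $W^B_{g_S(i)}=f^{-1}(W^B_{g(i)})$. Since $A'\subseteq W^B_{g(i)}$, we have $S\subseteq W^B_{g_S(i)}$. If $V$ is r.e. and disjoint from $S$, then $f(V)$ is r.e. and disjoint from $A'$. So some $W^B_{g(i)}$ is disjoint from $f(V)$, which says $f^{-1}(W^B_{g(i)})\cap V=\emptyset$. $\square$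

## 4. The equivalence theorem and its two test classes

We need one class that runs the argument of Lemma 6 for all r.e. sets $V=W_e$ at once. Column $e$ of the coding is devoted to $W_e$, so that a single item tells the learner which $e$ is meant. Let
$$L_e=\{\langle e,2x\rangle:x\in W_e\}\cup\{\langle e,2y+1\rangle:y\in\omega\},$$
and let $h$ be recursive with $W_{h(e)}=L_e$. Define
$$\mathcal N_A=\{L_e:W_e\cap A'=\emptyset\}\cup\{\{\langle e,2x\rangle\}:e\in\omega,\ x\in A'\},$$
$$\mathcal T_A=\{L_e:W_e\cap A'=\emptyset\}\cup\{F:F\text{ finite},\ (\exists e)[F\subseteq\{\langle e,z\rangle:z\in\omega\}\ \&\ (\exists x\in A')\ \langle e,2x\rangle\in F]\}.$$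

**Theorem 8.** For all $A,B\subseteq\omega$ the following are equivalent:

- (a) $\mathrm{NoisyTxt}[A]\subseteq\mathrm{NoisyTxt}[B]$;
- (b) $\mathrm{LimTxt}[A]\subseteq\mathrm{LimTxt}[B]$;
- (c) $\mathcal N_A\in\mathrm{NoisyTxt}[B]$;
- (d) $\mathcal T_A\in\mathrm{LimTxt}[B]$;
- (e) $P(A,B)$.

In particular (a)$\Leftrightarrow$(b), so the conjecture (1) is true.

We prove (a)$\Rightarrow$(c)$\Rightarrow$(e)$\Rightarrow$(a) and (b)$\Rightarrow$(d)$\Rightarrow$(e)$\Rightarrow$(b). The two cycles never touch each other except at (e).

## 5. The test classes are learnable with oracle $A$: (a)$\Rightarrow$(c) and (b)$\Rightarrow$(d)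

It suffices to show $\mathcal N_A\in\mathrm{NoisyTxt}[A]$ and $\mathcal T_A\in\mathrm{LimTxt}[A]$. The output on the empty sequence is irrelevant.

**Step 1: noisy text.** The purpose is to let the last item decide. On $T[n]$ with $n\ge1$ and last item $\langle e,z\rangle$: if $z=2x$ with $x\in A'[n]$, output a canonical index of $\{\langle e,2x\rangle\}$; otherwise output $h(e)$. This learner is $A$-recursive.

On a noisy text for $L_e$ with $W_e\cap A'=\emptyset$, from some position on all items are in $L_e$. They have the form $\langle e,2y+1\rangle$, or $\langle e,2x\rangle$ with $x\in W_e$, hence $x\notin A'$. So the output is $h(e)$ from then on. On a noisy text for $\{\langle e,2x\rangle\}$ with $x\in A'$, from some position on all items equal $\langle e,2x\rangle$ and $x\in A'[n]$, so the output is the correct canonical index.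

**Step 2: text.** The purpose is to let the whole data set decide, since an informative item may occur only once. On $T[n]$ with $n\ge1$ and first item in column $e$: if some $\langle e,2x\rangle\in\mathrm{range}(T[n])$ has $x\in A'[n]$, output a canonical index of $\mathrm{range}(T[n])$; otherwise output $h(e)$.

On a text for $L_e$ with $W_e\cap A'=\emptyset$, the first case never occurs, so the output is always $h(e)$. On a text for a finite $F\in\mathcal T_A$ in column $e$, eventually $\mathrm{range}(T[n])=F$, and some $x\in A'$ with $\langle e,2x\rangle\in F$ lies in $A'[n]$. From then on the output is the canonical index of $F$.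

## 6. A learner with oracle $B$ yields the covers: (c)$\Rightarrow$(e) and (d)$\Rightarrow$(e)

Let $N$ be a $B$-recursive learner that either learns $\mathcal N_A$ from noisy text or learns $\mathcal T_A$ from text.

As in Lemma 6, we want to take $\sigma$ locking $N$ on $L_e$ and use the set of $x$ on which $N$ changes its mind. The difficulty is that $B'$ must *list* the useful pairs $(\sigma,e)$. The natural requirement $W_{N(\sigma)}=L_e$ is, as written, a $\Pi_2$ statement, and nothing lets $B'$ decide it. But Lemma 6 used only that $W_{N(\sigma)}$ is too big to be contained in $\mathrm{range}(\sigma)$ plus one item, and one extra element shows that. The odd elements of $L_e$ are there to supply it.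

**Step 1: define a $B'$-recursive set of pairs.** Let $I$ be the set of pairs $(\sigma,e)$ such that

- (i) $\sigma\in L_e^*$;
- (ii) $N(\sigma\tau)=N(\sigma)$ for all $\tau\in L_e^*$;
- (iii) some $\langle e,2y+1\rangle$ belongs to $W_{N(\sigma)}\setminus\mathrm{range}(\sigma)$.

Conditions (i) and (iii) are $\Sigma_1^B$. Condition (ii) is $\Pi_1^B$, since it says that every $\tau$ either is not in the r.e. set $L_e^*$ or satisfies the $B$-decidable equation. So $I$ is $B'$-recursive. For each pair put
$$S_{\sigma,e}=\{x:(\exists k)\ N(\sigma\langle e,2x\rangle^k)\ne N(\sigma)\},$$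
which is $B$-r.e. uniformly in $(\sigma,e)$.

**Step 2: each $S_{\sigma,e}$ with $(\sigma,e)\in I$ covers $A'$.** This step gives clause 1 of $P(A,B)$. Note that here $W_e$ need not be disjoint from $A'$. Let $(\sigma,e)\in I$, $x\in A'$ and $T=\sigma\langle e,2x\rangle^\infty$. Then $T$ is a noisy text for $\{\langle e,2x\rangle\}\in\mathcal N_A$. It is also a text for $\mathrm{range}(\sigma)\cup\{\langle e,2x\rangle\}$, which lies in $\mathcal T_A$: it is finite, it lies in column $e$ because $\sigma\in L_e^*$, and it contains $\langle e,2x\rangle$ with $x\in A'$. In either case $N$ converges on $T$ to an index of a set contained in $\mathrm{range}(\sigma)\cup\{\langle e,2x\rangle\}$. The element $\langle e,2y+1\rangle$ from (iii) is not in that set, because it is not in $\mathrm{range}(\sigma)$ and $2y+1\ne 2x$. But it is in $W_{N(\sigma)}$. So the limit of $N$ on $T$ is not $N(\sigma)$, and $N(\sigma\langle e,2x\rangle^k)\ne N(\sigma)$ for some $k$. That is, $x\in S_{\sigma,e}$.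

**Step 3: every r.e. $V$ disjoint from $A'$ is avoided by some $S_{\sigma,e}$ with $(\sigma,e)\in I$.** This step gives clause 2. Let $V=W_e$. Then $L_e$ is in the learned class. By Lemma 1 there is $\sigma\in L_e^*$ with $W_{N(\sigma)}=L_e$ that satisfies (ii). Since $L_e$ contains all $\langle e,2y+1\rangle$ and $\mathrm{range}(\sigma)$ is finite, (iii) holds. So $(\sigma,e)\in I$. If $x\in W_e$, then $\langle e,2x\rangle\in L_e$, so by (ii) $N(\sigma\langle e,2x\rangle^k)=N(\sigma)$ for all $k$, and $x\notin S_{\sigma,e}$.

**Step 4: list the covers.** $I$ is nonempty (apply Step 3 with $V=\emptyset$) and $B'$-recursive, so it has a $B'$-recursive enumeration $(\sigma_i,e_i)_{i\in\omega}$. Let $g(i)$ be a $B$-r.e. index of $S_{\sigma_i,e_i}$, obtained uniformly. Steps 2 and 3 say that $g$ witnesses $P(A,B)$.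

## 7. The covers yield a learner with oracle $B$: (e)$\Rightarrow$(a) and (e)$\Rightarrow$(b)

Assume $P(A,B)$. Let $M$ be an $A$-recursive learner for a class $\mathcal C$, from noisy text for (a), from text for (b). We build a $B$-recursive learner $N$ for $\mathcal C$ in the same model, following the third repair of Section 2 with alarms that can be trusted.

**Step 1: cover the failures of $M$.** Let
$$S=\{\langle\sigma,e,D\rangle:D\text{ finite},\ (\exists\tau\in D^*)\ M(\sigma\tau)\ne e\},$$
which is $A$-r.e. Let $g=g_S$ be the function from Lemma 7, and by the limit lemma let $g(i,n)$ be $B$-recursive with $\lim_n g(i,n)=g(i)$. A candidate is a number $j=\langle i,\sigma,e\rangle$: it guesses a cover $i$ along with $\sigma$ and $e$.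

**Step 2: define the learner.** Given $T$, put $r(j,0)=0$. At stage $n\ge1$ put $r(j,n)=n$ (a *reset*) if $g(i,n)\ne g(i,n-1)$ or $j$ is *refuted at $n$*; otherwise put $r(j,n)=r(j,n-1)$. Refutation at $n$ means the following.

- Noisy text case: there is a $D\subseteq\{T(m):r(j,n-1)\le m<n\}$ with $\langle\sigma,e,D\rangle\in W^B_{g(i,n),n}$.
- Text case: $\sigma\notin(\mathrm{range}(T[n]))^*$, or there is a $D\subseteq\mathrm{range}(T[n])$ with $\langle\sigma,e,D\rangle\in W^B_{g(i,n),n}$.

$N(T[n])$ is the component $e$ of that $j$ which minimizes $j+r(j,n)$, the least such $j$ in case of ties. The value at $j=0$ is $r(0,n)$, so only $j\le r(0,n)$ need be inspected. For each of them only finitely many $D$ are tested, and each test is decidable from $B$. So $N$ is total and $B$-recursive. Since $r(j,n-1)\le n-1$, the function $r(j,n)$ is nondecreasing in $n$.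

In the noisy case, a reset also discards all earlier data. This is how the learner gets rid of the finitely many wrong items without knowing where they are.

From now on let $L\in\mathcal C$ and let $T$ be a noisy text, respectively a text, for $L$.

**Step 3: some clock is bounded.** By Lemma 1 there are $\sigma\in L^*$ and $e$ with $M(\sigma\tau)=e$ for all $\tau\in L^*$. The set $V=\{\langle\sigma,e,D\rangle:D\subseteq L\text{ finite}\}$ is r.e., since $L$ is, and it is disjoint from $S$. So there is an $i$ with $V\cap W^B_{g(i)}=\emptyset$. Let $j=\langle i,\sigma,e\rangle$.

*Noisy case.* Choose $n_0\ge1$ with $g(i,n)=g(i)$ for all $n\ge n_0-1$ and $T(m)\in L$ for all $m\ge n_0$. If $r(j,n)<n_0$ for all $n$, the clock is bounded. Otherwise $r(j,n_1)\ge n_0$ for some $n_1$, and $n_1\ge n_0$ because $r(j,n_1)\le n_1$. At every $n>n_1$ we have $g(i,n)=g(i,n-1)=g(i)$, and every set $D$ considered consists of items $T(m)$ with $m\ge r(j,n-1)\ge n_0$. So $D\subseteq L$ and $\langle\sigma,e,D\rangle\in V$, which is not in $W^B_{g(i)}$. Hence there is no reset after $n_1$.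

*Text case.* Once $g(i,n)$ has stabilized and $\sigma\in(\mathrm{range}(T[n]))^*$, which happens because $\sigma\in L^*$, no reset occurs: every $D$ considered is a subset of $L$, so $\langle\sigma,e,D\rangle\in V$ is not in $W^B_{g(i)}$.

**Step 4: every bounded clock belongs to a correct index.** Let $j=\langle i,\sigma,e\rangle$ have a bounded clock with final value $r$. A reset at a stage $n>r$ would give $r(j,n)=n>r$, so there is none, and $r(j,n)=r$ for all $n\ge r$.

Suppose $\langle\sigma,e,D\rangle\in W^B_{g(i)}$ for some finite $D\subseteq L$. For all sufficiently large $n>r$ we have $g(i,n)=g(i)$ and $\langle\sigma,e,D\rangle\in W^B_{g(i),n}$. Also, in the noisy case $D\subseteq\{T(m):r\le m<n\}$, because every element of $L$ occurs infinitely often; in the text case $D\subseteq\mathrm{range}(T[n])$. So $j$ is refuted at such an $n>r$, a contradiction. Hence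
$$\langle\sigma,e,D\rangle\notin W^B_{g(i)}\supseteq S\quad\text{for all finite }D\subseteq L.$$
Given $\tau\in L^*$, apply this to $D=\mathrm{range}(\tau)$ to obtain $M(\sigma\tau)=e$. So $M(\sigma\tau)=e$ for all $\tau\in L^*$. In the text case also $\sigma\in L^*$, since otherwise $j$ would be reset at every stage.

Let $T'$ be a sequence with range $L$ in which each element of $L$ occurs infinitely often. Then $\sigma T'$ is a noisy text for $L$ (in the noisy case $\sigma$ may contain wrong items, but only finitely many), and in the text case it is a text for $L$. On it $M$ converges to $e$. Since $M$ learns $L$, $W_e=L$.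

**Step 5: convergence.** By Step 3 and Lemma 2, the selected candidate is eventually a constant $j^*$ with a bounded clock. So $N$ converges on $T$ to the component $e$ of $j^*$, and by Step 4, $W_e=L$. Thus $\mathcal C\in\mathrm{NoisyTxt}[B]$, respectively $\mathcal C\in\mathrm{LimTxt}[B]$. This completes both cycles and proves Theorem 8. $\blacksquare$

## 8. The relation $A\preceq B$ and Turing reducibility

Write $A\preceq B$ for the common relation: (a), (b) and $P(A,B)$ of Theorem 8.

**Corollary 9.** If $A\preceq B$, then $A'\le_T B'$, and every r.e. set $C\le_T A$ satisfies $C\le_T B$.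

**Proof.** These are Lemmas 4 and 6. $\square$

**Corollary 10.**

1. If $K\le_T B$, then $A\preceq B\Leftrightarrow A'\le_T B'$.
2. If $K\le_T A$, then $A\preceq B\Leftrightarrow(K\le_T B$ and $A'\le_T B')$.
3. If $A$ has r.e. degree, then $A\preceq B\Leftrightarrow A\le_T B$.

**Proof.** Part 1 is Proposition 3. (It also follows from Corollary 9 together with the second example of Section 3 and Theorem 8.) For part 2, if $A\preceq B$, then Corollary 9 with $C=K$ gives $K\le_T B$, and also $A'\le_T B'$; the converse is part 1. For part 3, let $A\equiv_T C$ with $C$ r.e. If $A\preceq B$, then $C\le_T B$ by Corollary 9, so $A\le_T B$. The converse is trivial. $\square$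

**Definition (1-genericity).** For a set $G$, identified with its characteristic sequence, and a finite binary string $p$, write $p\subset G$ if $p$ is an initial segment of $G$. $G$ is *1-generic relative to $B$* if for every $B$-r.e. set $X$ of strings some $p\subset G$ is in $X$ or has no extension in $X$. *1-generic* means 1-generic relative to $\emptyset$.

For instance, no 1-generic $G$ is recursive. If $G$ were recursive, $X=\{q:q\not\subset G\}$ would be r.e. and contain no $p\subset G$, although every $p\subset G$ has an extension in $X$.

**Corollary 11.** If $A\le_T B\oplus G$, where $G\le_T B'$ is 1-generic relative to $B$, then $A\preceq B$. Hence $A\preceq B$ does not imply $A\le_T B$.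

**Proof.** Every $A$-r.e. set is $(B\oplus G)$-r.e., so $A'=W_a^{B\oplus G}$ for some $a$. For a string $q$ let $W_a^{B\oplus q}$ be the set of $x$ enumerated by computations that query the second half of the oracle only below the length of $q$, with answers taken from $q$. For $p\subset G$ let
$$S_p=\{x:(\exists q\supseteq p)\ x\in W_a^{B\oplus q}\}.$$
This is $B$-r.e. uniformly in $p$. It contains $A'$: a computation putting $x$ into $W_a^{B\oplus G}$ queries only a finite part of $G$, which is contained in some $q$ with $p\subseteq q\subset G$.

Let $V$ be r.e. and disjoint from $A'$. The set $X=\{q:V\cap W_a^{B\oplus q}\ne\emptyset\}$ is $B$-r.e. It contains no $p\subset G$, since for such $p$ we have $W_a^{B\oplus p}\subseteq A'$. By genericity some $p\subset G$ has no extension in $X$, so $S_p\cap V=\emptyset$. Since $G\le_T B'$, the initial segments of $G$, and with them indices of the sets $S_p$, can be listed by $B'$. This list witnesses $P(A,B)$, and Theorem 8 gives $A\preceq B$.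

For the last statement, take $B=\emptyset$ and $A=G$ with $G\le_T K$ 1-generic. Such a $G$ exists by a classical theorem, and it is not recursive. $\square$

**Definition.** A class of total recursive functions is in $\mathrm{Ex}[A]$ if some total $A$-recursive $M$, fed the finite initial segments of $f$, converges to a program for $f$, for every $f$ in the class.

**Corollary 12.** $A\preceq B$ implies $\mathrm{Ex}[A]\subseteq\mathrm{Ex}[B]$.

**Proof.** Let $M$ be a total $A$-recursive learner for a class of recursive functions. With $\eta,\xi,\theta$ ranging over finite strings, let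
$$S=\{\langle\eta,e,\theta\rangle:(\exists\xi)[\eta\subseteq\xi\subseteq\theta,\ M(\xi)\ne e]\}.$$
It is $A$-r.e.; let $g=g_S$ from Lemma 7 and $g(i,n)$ a $B$-recursive approximation with limit $g(i)$. Write $f[n]$ for the first $n$ values of $f$. Candidates are $j=\langle i,\eta,e\rangle$. Put $r(j,0)=0$. At stage $n\ge1$ put $r(j,n)=n$ if $g(i,n)\ne g(i,n-1)$, or $\eta\not\subseteq f[n]$, or some $\theta$ with $\eta\subseteq\theta\subseteq f[n]$ has $\langle\eta,e,\theta\rangle\in W^B_{g(i,n),n}$; otherwise put $r(j,n)=r(j,n-1)$. Output the component $e$ of the least $j$ that minimizes $j+r(j,n)$. As before this is total and $B$-recursive. Let $f$ be in the class.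

*Some clock is bounded.* Since $M$ converges on $f$, there are $\eta\subset f$ and $e$ with $M(\xi)=e$ whenever $\eta\subseteq\xi\subset f$. Because $f$ is recursive, $V=\{\langle\eta,e,\theta\rangle:\eta\subseteq\theta\subset f\}$ is r.e., and it is disjoint from $S$. Choose $i$ with $V\cap W^B_{g(i)}=\emptyset$. Then $\langle i,\eta,e\rangle$ is not reset once $g(i,n)$ has stabilized and $\eta\subseteq f[n]$.

*Bounded clocks are correct.* Let $\langle i,\eta,e\rangle$ have a bounded clock. Then it is reset only finitely often, so $\eta\subset f$. If $\langle\eta,e,\theta\rangle\in W^B_{g(i)}$ for some $\theta$ with $\eta\subseteq\theta\subset f$, there would be a reset at every large $n$. So no such triple is in $W^B_{g(i)}\supseteq S$. With $\theta=\xi$ this gives $M(\xi)=e$ for all $\xi$ with $\eta\subseteq\xi\subset f$. Hence $M$ converges to $e$ on $f$, and $e$ is a program for $f$.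

Lemma 2 gives convergence to such an $e$. $\square$

**Corollary 13.**

1. $\mathrm{NoisyTxt}[A]=\mathrm{NoisyTxt}[\emptyset]\Leftrightarrow\mathrm{LimTxt}[A]=\mathrm{LimTxt}[\emptyset]$.
2. Both hold if and only if $A$ is recursive or $A\equiv_T G$ for some 1-generic $G\le_T K$.

**Proof.** Part 1 is Theorem 8 with $B=\emptyset$, since the inclusions $\supseteq$ are trivial. In part 2, "if" is trivial for recursive $A$ and is Corollary 11 with $B=\emptyset$ otherwise. For "only if", $A\preceq\emptyset$ and Corollary 12 give $\mathrm{Ex}[A]\subseteq\mathrm{Ex}[\emptyset]$, hence $\mathrm{Ex}[A]=\mathrm{Ex}[\emptyset]$. This direction then rests on a cited theorem, the only one from the literature on learning used in these notes: by Slaman and Solovay (*When oracles do not help*, Proc. 4th Workshop on Computational Learning Theory, 1991), $\mathrm{Ex}[A]=\mathrm{Ex}[\emptyset]$ holds if and only if $A$ is recursive or $A$ is Turing equivalent to some 1-generic $G\le_T K$. $\square$
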